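\title{Equally spaced lines maximize the normalized area of a totally real binary form}

\begin{abstract}
For a real binary form $F$ of degree $n$, let $A_F$ be the area of the region $|F(x,y)|\le 1$ and let $D_F$ be the discriminant. The product $|D_F|^{1/n(n-1)}A_F$ is invariant under scaling of $F$ and under $GL_2(\mathbb R)$. We prove that for every $n\ge 3$, among products of $n$ pairwise non-proportional real linear factors, it is maximal exactly at the forms equivalent to the form whose zero lines are equally spaced. This proves a conjecture posed for $n\ge5$. As a function of the roots, the area satisfies an Euler--Poisson--Darboux system. At any critical point this system determines the Hessian, which turns out to be minus a sum of squares, and a connectedness argument then shows that there is only one critical point. We also give the maximal value and the spectrum of the Hessian at the maximum.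
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $F(X,Y)=a_0X^n+a_1X^{n-1}Y+\dots+a_nY^n$ be a binary form of degree $n$ with real coefficients, and let $A_F$ be the area of the region $\{(x,y)\in\mathbb R^2:|F(x,y)|\le1\}$. Write $F=\prod_{i=1}^n(\alpha_iX-\beta_iY)$ with $\alpha_i,\beta_i\in\mathbb C$. The discriminant
\[
D_F=\prod_{1\le i<j\le n}(\alpha_i\beta_j-\alpha_j\beta_i)^2
\]
is nonzero exactly when the linear factors are pairwise non-proportional. The area depends on the size of $F$ and on the coordinates in the plane, and a suitable power of the discriminant cancels both dependences. Put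
\[
Q(F)=|D_F|^{1/n(n-1)}A_F .
\]
Replacing $F$ by $\lambda F$ with $\lambda\in\mathbb R^\times$ multiplies $A_F$ by $|\lambda|^{-2/n}$ and $D_F$ by $\lambda^{2(n-1)}$. Replacing $F$ by $F\circ T$ with $T\in GL_2(\mathbb R)$ multiplies $A_F$ by $|\det T|^{-1}$ and each determinant $\alpha_i\beta_j-\alpha_j\beta_i$ by $\det T$, hence $D_F$ by $(\det T)^{n(n-1)}$. So $Q(\lambda\,F\circ T)=Q(F)$. We call $F$ and $\lambda\,F\circ T$ \emph{equivalent}.

For $0\le k\le\lfloor n/2\rfloor$, let $M_{n,k}$ be the supremum of $Q(F)$ over real forms $F$ of degree $n$ with $D_F\ne0$ that have exactly $k$ pairs of complex conjugate non-real linear factors. This paper concerns $k=0$. We call $F$ \emph{totally real} if it is a product of $n$ pairwise non-proportional real linear factors, and we write $V_n$ for the set of such forms, so that $M_{n,0}=\sup_{V_n}Q$. The sequence $M_{n,0}$ is known to be decreasing.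

A totally real form vanishes on $n$ distinct lines through the origin. If these lines make angles $\theta_1,\dots,\theta_n$ with the $x$-axis, the form is a multiple of $F^\theta=\prod_j(X\sin\theta_j-Y\cos\theta_j)$, and polar coordinates (see \eqref{eq:area} below) give
\begin{equation}\label{eq:Qangles}
Q(F^\theta)=\prod_{i<j}|\sin(\theta_i-\theta_j)|^{2/n(n-1)}\int_0^\pi\prod_{j=1}^n|\sin(\phi-\theta_j)|^{-2/n}\,d\phi .
\end{equation}
For $n=2$ the integral diverges. For $n=3$ any three lines can be mapped linearly to any other three, so $Q$ is constant on $V_3$. For $n\ge4$ the equivalence classes depend on $n-3$ parameters. The two factors in \eqref{eq:Qangles} compete. The first tends to $0$ when two lines merge. The second tends to $\infty$ when $k\ge n/2$ lines merge, by Fatou's lemma, since the limiting integrand has a singularity $|\phi-\phi_0|^{-2k/n}$ that is not integrable. The natural candidate for a maximum is the most symmetric configuration, $n$ equally spaced lines: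
\[
F_n^*(X,Y)=\prod_{j=1}^n\Big(X\sin\frac{j\pi}n-Y\cos\frac{j\pi}n\Big).
\]
Symmetry makes $F_n^*$ a critical point of $Q$, but it says nothing more. Even the local question is a comparison of terms of opposite sign: at this configuration the logarithm of the first factor in \eqref{eq:Qangles} has negative semidefinite Hessian, and the logarithm of the second has positive semidefinite Hessian (Section~\ref{sec:extremal}). The conjecture posed in \cite{quartic} is that
\[
M_{n,0}=|D_{F_n^*}|^{1/n(n-1)}A_{F_n^*}\qquad(n\ge5).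
\]
We prove it, together with the case of equality.

\begin{theorem}\label{thm:main}
For all $n\ge3$, $M_{n,0}=|D_{F_n^*}|^{1/n(n-1)}A_{F_n^*}$. A totally real form $F$ of degree $n$ attains $M_{n,0}$ if and only if $F=\lambda\,F_n^*\circ T$ with $\lambda\in\mathbb R^\times$ and $T\in GL_2(\mathbb R)$.
\end{theorem}

Identify a form with its coefficient vector in $\mathbb R^{n+1}$. Then $V_n$ is open and $Q$ is smooth on it (Lemma~\ref{lem:coeff}), so one may speak of critical points of $Q$. Let $B(p,q)=\int_0^1u^{p-1}(1-u)^{q-1}du$.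

\begin{theorem}\label{thm:supp}
Let $n\ge3$.
\begin{enumerate}
\item[(i)] Modulo equivalence, $F_n^*$ is the only critical point of $Q$ on $V_n$.
\item[(ii)] $M_{n,0}=2^{1-2/n}\,n^{1/(n-1)}\,B\big(\tfrac12-\tfrac1n,\tfrac12\big)$. The sequence $M_{n,0}$ is strictly decreasing, with limit $2\pi$.
\item[(iii)] The Hessian of $\theta\mapsto\log Q(F^\theta)$ at $\theta_j=j\pi/n$ has eigenvectors $(e^{2\pi imj/n})_{j=1}^n$, $0\le m\le n-1$, with eigenvalue $0$ for $m=0$ and
\[
-\frac{4(m-1)(n-m-1)}{n(n-1)}\qquad\text{for }1\le m\le n-1 .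
\]
\end{enumerate}
\end{theorem}

The proof never compares the value of $Q$ at $F_n^*$ with another value. It shows instead that, modulo equivalence, every critical point is a nondegenerate maximum (Sections~\ref{sec:epd}--\ref{sec:slice}) and that $Q\to0$ when roots collide (Section~\ref{sec:collide}). On a connected parameter space these two facts leave room for one critical point only, and by symmetry it is $F_n^*$ (Section~\ref{sec:unique}). Section~\ref{sec:quartic} carries this out by hand for $n=4$; the result is also used in the general proof.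

\section{Forms as configurations of points}\label{sec:setup}

In the direction $\phi$ the region $|F|\le1$ extends to the radius $|F(\cos\phi,\sin\phi)|^{-1/n}$, and it is symmetric about the origin. With $\xi=\cot\phi$, so that $(\cos\phi,\sin\phi)=\sin\phi\cdot(\xi,1)$ and $|d\xi|=d\phi/\sin^2\phi$, we get
\begin{equation}\label{eq:area}
A_F=\int_0^\pi|F(\cos\phi,\sin\phi)|^{-2/n}d\phi=\int_{\mathbb R}|F(\xi,1)|^{-2/n}d\xi .
\end{equation}
For $D_F\ne0$ and $n\ge3$ this is finite, because the zeros are simple and $2/n<1$.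

The lines through the origin form the projective line $P^1(\mathbb R)=\mathbb R\cup\{\infty\}$, a circle; here $\xi$ is the line through $(\xi,1)$ and $\infty$ the line through $(1,0)$. A matrix $T=\left(\begin{smallmatrix}p&q\\ r&s\end{smallmatrix}\right)\in GL_2(\mathbb R)$ acts on it by the \emph{M\"obius map} $\xi\mapsto(p\xi+q)/(r\xi+s)$. A form $F\in V_n$ is determined up to a scalar by its $n$ zeros in $P^1(\mathbb R)$, and the zeros of $F\circ T^{-1}$ are the images under $T$ of those of $F$. Hence \emph{two totally real forms are equivalent exactly when a M\"obius map carries the zero set of one to the zero set of the other}. We use two facts about M\"obius maps. First, any three distinct points can be sent to any other three, since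
\begin{equation}\label{eq:cross}
\xi\longmapsto\frac{(\xi-\rho_1)(\rho_3-\rho_4)}{(\xi-\rho_4)(\rho_3-\rho_1)}
\end{equation}
sends $\rho_1,\rho_3,\rho_4$ to $0,1,\infty$ (if one $\rho_i$ is $\infty$, delete the two factors that contain it). Second, a M\"obius map $T$ is a homeomorphism of the circle, so it maps the arc from $\rho$ to $\rho'$ that avoids $\rho''$ monotonically onto the arc from $T\rho$ to $T\rho'$ that avoids $T\rho''$.

Let $U_n\subset\mathbb R^n$ be the set of $x$ with distinct coordinates, and for $x\in U_n$ let $F_x=\prod_j(X-x_jY)$. Put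
\[
a=\frac2n,\qquad\gamma=\gamma_n=\frac2{n(n-1)},\qquad J(x)=\int_{\mathbb R}\prod_{j=1}^n|\xi-x_j|^{-2/n}d\xi .
\]
By \eqref{eq:area}, $\log Q(F_x)=\Phi(x)$, where
\[
\Phi(x)=\Phi_n(x)=\log J(x)+\gamma\sum_{i<j}\log|x_i-x_j| .
\]
The invariance of $Q$ says that $\Phi(Tx_1,\dots,Tx_n)=\Phi(x)$ for every M\"obius map $T$ with all $Tx_j$ finite.

All forms in $V_3$ are equivalent and $Q$ is constant there, so Theorem~\ref{thm:main} and Theorem~\ref{thm:supp}(i) hold for $n=3$.

\section{Quartic forms}\label{sec:quartic}

For $n=4$ there is one parameter. Let $\rho_1,\dots,\rho_4$ be the zeros of $F\in V_4$ in cyclic order. The map \eqref{eq:cross} sends $\rho_2$, which lies on the arc from $\rho_1$ to $\rho_3$ avoiding $\rho_4$, to a number $\tau\in(0,1)$. So $F$ is equivalent to $G_\tau=XY(X-\tau Y)(X-Y)$. Its discriminant is $\tau^2(1-\tau)^2$, and therefore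
\[
\psi(\tau):=\log Q(G_\tau)=\log j(\tau)+\tfrac16\log\big(\tau(1-\tau)\big),\qquad j(\tau)=\int_{\mathbb R}\frac{d\xi}{|\xi(\xi-\tau)(\xi-1)|^{1/2}} .
\]
The zeros $-1,0,1,\infty$ of $F_4^*$ go to $0,\frac12,1,\infty$ under $\xi\mapsto(\xi+1)/2$, so $F_4^*$ is equivalent to $G_{1/2}$.

\begin{proposition}\label{prop:quartic}
The function $\psi$ is smooth on $(0,1)$ and tends to $-\infty$ as $\tau\to0$ or $\tau\to1$. At every critical point $\tau$ of $\psi$,
\[
\psi''(\tau)=-\frac{1-\tau+\tau^2}{36\,\tau^2(1-\tau)^2}<0 .
\]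
The only critical point is $\tau=\frac12$, and $\psi$ attains its maximum there and nowhere else.
\end{proposition}

\begin{proof}
Let $k(\tau)$ be the part of $j(\tau)$ over $(1,\infty)$. The substitution $\xi\mapsto\tau/\xi$ preserves $|\xi(\xi-\tau)(\xi-1)|^{-1/2}|d\xi|$ and maps $(0,\tau)$ onto $(1,\infty)$, so the part over $(0,\tau)$ is also $k(\tau)$. The substitution $\xi\mapsto1-\xi$ exchanges $\tau$ with $1-\tau$ and maps $(-\infty,0)$ and $(\tau,1)$ onto $(1,\infty)$ and $(0,1-\tau)$. Hence $j(\tau)=2k(\tau)+2k(1-\tau)$.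

Let $c_0=1$ and $c_{m+1}=c_m\,(m+\frac12)/(m+1)$. Then $(1-v)^{-1/2}=\sum_mc_mv^m$, and $B(m+\frac12,\frac12)=\pi c_m$ because both sides equal $\pi$ at $m=0$ and obey the same recursion. With $\xi=1/u$,
\[
k(\tau)=\int_0^1u^{-1/2}(1-u)^{-1/2}(1-\tau u)^{-1/2}du=\pi\sum_{m\ge0}c_m^2\,\tau^m .
\]
So $\psi$ is smooth. From $(2m+1)(2m+3)<(2m+2)^2$ and induction, $c_m^2\le1/(2m+1)$, so $k(\tau)\le\pi(1-\log(1-\tau))$. Thus $j$ grows at most logarithmically at the ends of $(0,1)$, and $e^\psi=j\cdot(\tau(1-\tau))^{1/6}\to0$ there.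

The coefficient of $\tau^m$ in $\tau(1-\tau)k''+(1-2\tau)k'-\frac14k$ is $\pi\big((m+1)^2c_{m+1}^2-(m+\frac12)^2c_m^2\big)=0$. The equation is unchanged under $\tau\mapsto1-\tau$, so $j$ satisfies it too. With $L=\tau(1-\tau)$ and $g=L'/L$, so that $g'=-2/L-g^2$, it reads
\begin{equation}\label{eq:ode}
\frac{j''}j=-g\,\frac{j'}j+\frac1{4L}.
\end{equation}
At a critical point $j'/j=-g/6$, and then
\[
\psi''=\frac{j''}j-\Big(\frac{j'}j\Big)^2+\frac{g'}6=\Big(\frac16-\frac1{36}-\frac16\Big)g^2+\Big(\frac14-\frac13\Big)\frac1L=-\frac{(1-2\tau)^2+3\tau(1-\tau)}{36L^2},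
\]
which is the stated value. If $\tau_1<\tau_2$ were critical points, both would be strict local maxima, so the minimum of $\psi$ on $[\tau_1,\tau_2]$ would be attained at an interior critical point with $\psi''\ge0$, which is impossible. Since $\psi(1-\tau)=\psi(\tau)$, the point $\frac12$ is critical; since $\psi\to-\infty$ at the ends, the maximum is attained, at a critical point.
\end{proof}

The point to retain is the role of \eqref{eq:ode}. The function $j$ is transcendental, but at a critical point $j'/j$ is a known rational function, and the differential equation makes $j''/j$ one as well. The sign of $\psi''$ becomes a question of algebra, without knowing where the critical point is. For general $n$ we need a system of equations in place of \eqref{eq:ode}, a proof that the resulting quadratic form has a sign, control at the boundary, and a substitute for the argument with an interval.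

\section{The Euler--Poisson--Darboux system}\label{sec:epd}

Write $\partial_i=\partial/\partial x_i$ and $d_{ij}=1/(x_i-x_j)$. Formally, $\partial_i$ multiplies the integrand of $J$ by $a/(\xi-x_i)$, and the partial fraction identity
\begin{equation}\label{eq:pf}
\frac1{(\xi-x_i)(\xi-x_j)}=d_{ij}\Big(\frac1{\xi-x_i}-\frac1{\xi-x_j}\Big)
\end{equation}
expresses mixed second derivatives through first derivatives. The difficulty is that $|\xi-x_i|^{-1-a}$ is not integrable. We therefore replace the exponent $-2/n$ by a complex parameter $s$, differentiate for large $s$, and continue analytically. It is convenient to do this first in angles. For $\theta\in\mathbb R^n$ with coordinates distinct modulo $\pi$ and $\operatorname{Re}s>-1$, let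
\[
\hat J_s(\theta)=\int_0^\pi\prod_{j=1}^n|\sin(\phi-\theta_j)|^s\,d\phi .
\]

\begin{lemma}\label{lem:smooth}
The function $\hat J_s$ is $C^\infty$ in $\theta$, and each of its $\theta$-derivatives is holomorphic in $s$ for $\operatorname{Re}s>-1$.
\end{lemma}

\begin{proof}
Since $\hat J_s$ is symmetric and $\pi$-periodic in each $\theta_j$, we may work on the open set $\Omega$ where $\theta_1<\dots<\theta_n<\theta_{n+1}:=\theta_1+\pi$. The integrand is $\pi$-periodic in $\phi$, so $\hat J_s$ is the sum of the integrals over the arcs $[\theta_l,\theta_{l+1}]$. Fix $l$, let $\ell=\theta_{l+1}-\theta_l\in(0,\pi)$, and substitute $\phi=\theta_l+u\ell$; this fixes the positions of the singularities. The arc contributes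
\[
\int_0^1u^s(1-u)^s\,e^{sh(u,\theta)}\,\ell\,du,\qquad h=\log\frac{\sin u\ell}u+\log\frac{\sin(1-u)\ell}{1-u}+\sum_{j\ne l,l+1}\log|\sin(\theta_l+u\ell-\theta_j)|,
\]
with indices modulo $n$. The function $h$ is smooth on $[0,1]\times\Omega$. So each $\theta$-derivative of $e^{sh}\ell$ is entire in $s$ and bounded when $u\in[0,1]$ and $(\theta,s)$ ranges over a compact set, while $|u^s(1-u)^s|\le(u(1-u))^\sigma$ for $\operatorname{Re}s\ge\sigma>-1$. With this integrable majorant we may differentiate in $\theta$ under the integral, and the resulting integrals are holomorphic in $s$.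
\end{proof}

\begin{lemma}\label{lem:epd}
Let $n\ge3$. Then $J$ is $C^\infty$ on $U_n$, and for $i\ne j$
\begin{equation}\label{eq:epd}
\partial_i\partial_jJ=a\,d_{ij}\,(\partial_iJ-\partial_jJ).
\end{equation}
\end{lemma}

\begin{proof}
For $\operatorname{Re}s>-1$ let
\[
J_s(x)=\int_{\mathbb R}w\,d\xi,\qquad w=\prod_j|\xi-x_j|^s\,(1+\xi^2)^{-1-ns/2}.
\]
The weight makes the integral converge at infinity for all $s$, does not depend on $x$, and equals $1$ at $s=-2/n$, so $J=J_{-2/n}$. Put $\xi=\cot\phi$ and $x_j=\cot\theta_j$ with $\phi,\theta_j\in(0,\pi)$. Then $|\xi-x_j|=|\sin(\phi-\theta_j)|/(\sin\phi\sin\theta_j)$ and $1+\xi^2=\sin^{-2}\phi$, which gives $J_s(x)=\prod_j(1+x_j^2)^{s/2}\,\hat J_s(\theta)$. By Lemma~\ref{lem:smooth}, $J_s$ is smooth in $x$ and its $x$-derivatives are holomorphic in $s$.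

For real $s>2$ the integrand $w$ is $C^2$ in $x$, and its derivatives of order at most $2$ are $O((1+|\xi|)^{-2})$ locally uniformly in $x$. Hence $\partial_iJ_s=-s\int w/(\xi-x_i)\,d\xi$, and by \eqref{eq:pf}
\[
\partial_i\partial_jJ_s=s^2\int\frac{w\,d\xi}{(\xi-x_i)(\xi-x_j)}=-s\,d_{ij}\,(\partial_iJ_s-\partial_jJ_s).
\]
Both sides are holomorphic on the half-plane $\operatorname{Re}s>-1$ and agree for real $s>2$, so they agree throughout. The half-plane contains $s=-2/n$ because $n\ge3$.
\end{proof}

So $\Phi$ is smooth. Differentiating its invariance under the M\"obius maps $\xi\mapsto\xi+\varepsilon$, $e^\varepsilon\xi$, $\xi/(1-\varepsilon\xi)$ at $\varepsilon=0$ gives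
\begin{equation}\label{eq:inf}
\sum_jp(x_j)\,\partial_j\Phi(x)=0\qquad\text{for all polynomials $p$ of degree at most $2$}.
\end{equation}
We call the vectors $(p(x_j))_j$ with $\deg p\le2$ the \emph{M\"obius directions} at $x$.

\begin{lemma}\label{lem:coeff}
The set $V_n$ is open in $\mathbb R^{n+1}$ and $Q$ is smooth on it. A form equivalent to a critical point of $Q$ is a critical point of $Q$, and $F_x$ is critical for $Q$ if and only if $x$ is critical for $\Phi$.
\end{lemma}

\begin{proof}
Let $\Pi(\lambda,x)=\lambda F_x$ on $\mathbb R^\times\times U_n$. Its partial derivatives are $F_x$ and $-\lambda Y\prod_{i\ne j}(X-x_iY)$, $1\le j\le n$. These $n+1$ forms are linearly independent: only $F_x$ is nonzero at $(1,0)$, and only the $j$th of the others is nonzero at $(x_j,1)$. So $\Pi$ is a local diffeomorphism into $V_n$, and $Q\circ\Pi=e^{\Phi(x)}$. This gives openness and smoothness near $F_x$, and the last claim. The maps $F\mapsto\lambda\,F\circ T$ are linear automorphisms of $\mathbb R^{n+1}$ that preserve $V_n$ and $Q$, and every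 form in $V_n$ is the image of some $F_x$.
\end{proof}

\section{The Hessian at a critical point}\label{sec:hessian}

What can the Hessian look like? Applying $\partial_i$ to \eqref{eq:inf} gives $\sum_jp(x_j)\partial_i\partial_j\Phi+p'(x_i)\partial_i\Phi=0$, so at a critical point the M\"obius directions lie in the kernel. For $t\in\mathbb R^n$ consider the difference quotients
\[
e_{ij}=\frac{t_i-t_j}{x_i-x_j}=e_{ji}\qquad(i\ne j),
\]
a function on the edges of the complete graph on $\{1,\dots,n\}$. If $t_j=c_0+c_1x_j+c_2x_j^2$, then $e_{ij}=c_1+c_2(x_i+x_j)$ is \emph{additive}, that is, of the form $u_i+u_j$. The Hessian turns out to measure the squared distance of $e$ from the space of additive edge functions. Put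
\[
E_i=\sum_{j\ne i}e_{ij},\quad E=\sum_{i<j}e_{ij},\quad u_i=\frac{E_i}{n-2}-\frac E{(n-1)(n-2)},\quad r_{ij}=e_{ij}-u_i-u_j .
\]
Step 3 below shows that $r$ is the component of $e$ orthogonal to that space.

\begin{proposition}\label{prop:hess}
Let $n\ge3$, let $x\in U_n$ be a critical point of $\Phi$, and let $t\in\mathbb R^n$. Then
\begin{equation}\label{eq:hess}
t^T\operatorname{Hess}\Phi(x)\,t=-\frac{2(n-2)}{n^2(n-1)}\sum_{i<j}r_{ij}^2\le0 .
\end{equation}
If this vanishes, then $t$ is a M\"obius direction at $x$.
\end{proposition}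

\begin{proof}
\emph{Step 1: the entries.} Put $s_i=\sum_{k\ne i}d_{ik}$ and $S_{ij}=\sum_{k\ne i,j}d_{ik}d_{jk}$. Since $\partial_i\Phi=\partial_iJ/J+\gamma s_i$, criticality means $\partial_iJ/J=-\gamma s_i$. By \eqref{eq:epd} and $\partial_js_i=d_{ij}^2$, for $i\ne j$,
\[
\partial_i\partial_j\Phi=\frac{\partial_i\partial_jJ}J-\frac{\partial_iJ\,\partial_jJ}{J^2}+\gamma d_{ij}^2=-a\gamma\,d_{ij}(s_i-s_j)-\gamma^2s_is_j+\gamma d_{ij}^2 .
\]
The integral has disappeared. From $d_{ik}-d_{jk}=-(x_i-x_j)d_{ik}d_{jk}$ we get $s_i-s_j=2d_{ij}-(x_i-x_j)S_{ij}$, so $d_{ij}(s_i-s_j)=2d_{ij}^2-S_{ij}$. As $1/a=n/2$ and $\gamma/a=1/(n-1)$,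
\[
\partial_i\partial_j\Phi=a\gamma K_{ij},\qquad K_{ij}=\Big(\frac n2-2\Big)d_{ij}^2+S_{ij}-\frac{s_is_j}{n-1}.
\]
The system \eqref{eq:epd} is silent about the diagonal, but the vector $(1,\dots,1)$ lies in the kernel, so the rows of the Hessian sum to zero. For a symmetric matrix $H$ with zero row sums, substituting $H_{ii}=-\sum_{j\ne i}H_{ij}$ gives
\begin{equation}\label{eq:rowsum}
t^THt=-\sum_{i<j}H_{ij}(t_i-t_j)^2 .
\end{equation}
Therefore $t^T\operatorname{Hess}\Phi\,t=-a\gamma P$ with $P=\sum_{i<j}K_{ij}(t_i-t_j)^2$.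

\emph{Step 2: $P$ in terms of $e$.} The first part of $K$ contributes $(\frac n2-2)\sum_{i<j}e_{ij}^2$.

For the third part, $\sum_is_i=0$ because $d_{ik}=-d_{ki}$, so
\[
\sum_{i<j}s_is_j(t_i-t_j)^2=\frac12\sum_{i,j}s_is_j(t_i^2-2t_it_j+t_j^2)=-\Big(\sum_is_it_i\Big)^2=-E^2,
\]
where we used $\sum_is_it_i=\sum_{i<j}d_{ij}(t_i-t_j)=E$.

For the second part, group the terms of $\sum_{i<j}S_{ij}(t_i-t_j)^2$ by triples. For distinct $i,j,k$ we claim
\begin{equation}\label{eq:triple}
d_{ik}d_{jk}(t_i-t_j)^2+d_{ji}d_{ki}(t_j-t_k)^2+d_{kj}d_{ij}(t_k-t_i)^2=-(e_{ij}e_{jk}+e_{jk}e_{ki}+e_{ki}e_{ij}).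
\end{equation}
Let $(A,B,C)=(x_i-x_j,\,x_j-x_k,\,x_k-x_i)$ and $(u,v,w)=(t_i-t_j,\,t_j-t_k,\,t_k-t_i)$; both triples have sum zero. Multiplied by $-ABC$, the left side is $Au^2+Bv^2+Cw^2$ and the right side is $Avw+Bwu+Cuv$. The difference is $A(u^2-vw)+B(v^2-wu)+C(w^2-uv)$. The three brackets are equal, since $(u^2-vw)-(v^2-wu)=(u-v)(u+v+w)=0$ and cyclically, and $A+B+C=0$. This proves \eqref{eq:triple}. Let $W=\sum e_\alpha e_\beta$ over unordered pairs of distinct edges $\alpha,\beta$ with a common vertex. Each such pair lies in exactly one triple, so $\sum_{i<j}S_{ij}(t_i-t_j)^2=-W$. Each such pair has exactly one common vertex, so expanding the squares gives $\sum_iE_i^2=2\sum_{i<j}e_{ij}^2+2W$. Hence $-W=\sum_{i<j}e_{ij}^2-\frac12\sum_iE_i^2$, and altogether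
\begin{equation}\label{eq:P}
P=\frac{n-2}2\sum_{i<j}e_{ij}^2-\frac12\sum_iE_i^2+\frac{E^2}{n-1}.
\end{equation}

\emph{Step 3: $P$ is a sum of squares.} Since $\sum_iE_i=2E$, we have $\sum_iu_i=\frac{2E}{n-2}-\frac{nE}{(n-1)(n-2)}=\frac E{n-1}$. Thus $\sum_{j\ne i}(u_i+u_j)=(n-2)u_i+\sum_ju_j=E_i$, that is, $\sum_{j\ne i}r_{ij}=0$ for each $i$. It follows that $\sum_{i<j}r_{ij}(v_i+v_j)=\sum_iv_i\sum_{j\ne i}r_{ij}=0$ for every $v\in\mathbb R^n$. Taking $v_i=u_i$ and using this orthogonality twice,
\[
\sum_{i<j}e_{ij}^2-\sum_{i<j}r_{ij}^2=\sum_{i<j}(u_i+u_j)^2=\sum_{i<j}e_{ij}(u_i+u_j)=\sum_iE_iu_i=\frac{\sum_iE_i^2}{n-2}-\frac{2E^2}{(n-1)(n-2)} .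
\]
Multiplying by $\frac{n-2}2$ and comparing with \eqref{eq:P} gives $P=\frac{n-2}2\sum_{i<j}r_{ij}^2$. Since $a\gamma=\frac4{n^2(n-1)}$, this is \eqref{eq:hess}.

\emph{Step 4: the kernel.} If all $r_{ij}=0$, then $e_{1l}-e_{2l}=u_1-u_2=:\kappa$ for all $l\ge3$. Multiplying by $(x_l-x_1)(x_l-x_2)$ and solving for $t_l$,
\[
(x_1-x_2)\,t_l=t_1(x_l-x_2)-t_2(x_l-x_1)+\kappa(x_l-x_1)(x_l-x_2).
\]
This also holds for $l=1,2$, and the right side is a polynomial of degree at most $2$ in $x_l$.
\end{proof}

The sign in \eqref{eq:hess} uses that the roots $x_j$, and hence the $r_{ij}$, are real. For $n=3$ the conditions $\sum_{j\ne i}r_{ij}=0$ force $r=0$, in agreement with $\Phi_3$ being constant.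

\section{A slice for the M\"obius action}\label{sec:slice}

On $U_n$ the Hessian is never definite at a critical point, because $\Phi$ is constant along M\"obius orbits. We remove these directions by fixing three roots. Let $n\ge4$ and
\[
\Sigma=\{(-1,0,x_3,\dots,x_{n-1},1):0<x_3<\dots<x_{n-1}<1\},\qquad\Psi=\Phi|_\Sigma .
\]
This is an open simplex of dimension $n-3$, in particular convex, and its tangent space is $\Sigma'=\{t:t_1=t_2=t_n=0\}$.

\begin{lemma}\label{lem:slice}
\begin{enumerate}
\item[(a)] Every form in $V_n$ is equivalent to $F_x$ for some $x\in\Sigma$.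
\item[(b)] A point of $\Sigma$ is critical for $\Psi$ if and only if it is critical for $\Phi$, and then $\operatorname{Hess}\Psi$ is negative definite there.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Label the zeros in cyclic order $\rho_1,\dots,\rho_n$, and let $T$ be a M\"obius map sending $\rho_1,\rho_2,\rho_n$ to $-1,0,1$. The points $\rho_3,\dots,\rho_{n-1}$ lie in this order on the arc from $\rho_2$ to $\rho_n$ that avoids $\rho_1$. Their images lie in this order on the arc from $0$ to $1$ that avoids $-1$, which is the interval $(0,1)$.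

(b) Let $x\in\Sigma$. A polynomial of degree at most $2$ takes arbitrary prescribed values at $-1,0,1$ and is determined by them, so $\mathbb R^n$ is the direct sum of $\Sigma'$ and the space of M\"obius directions at $x$. By \eqref{eq:inf}, $d\Phi(x)$ vanishes on the second summand, so $d\Phi(x)=0$ if and only if $d\Psi(x)=0$. Since $\Sigma$ is open in an affine subspace, $\operatorname{Hess}\Psi$ is the restriction of $\operatorname{Hess}\Phi$ to $\Sigma'$. By Proposition~\ref{prop:hess} it is negative semidefinite and vanishes at $t\in\Sigma'$ only if $t$ is also a M\"obius direction, that is, $t=0$.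
\end{proof}

\section{Colliding roots}\label{sec:collide}

At the boundary of $\Sigma$ roots collide, possibly many at once and at different rates. When $x_3,\dots,x_{n-1}\to0$, for instance, $n-2\ge n/2$ roots merge and $J\to\infty$, so the two terms of $\Phi$ must be weighed against each other. The following inequality reduces the question to four roots, where it has been settled. For $S\subset\{1,\dots,n\}$ let $x_S=(x_j)_{j\in S}$.

\begin{lemma}\label{lem:holder}
Let $3\le m<n$ and $N=\binom nm$. For $x\in U_n$,
\[
\Phi_n(x)<\frac1N\sum_{|S|=m}\Phi_m(x_S).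
\]
\end{lemma}

\begin{proof}
This is H\"older's inequality with its case of equality. Let $g_S(\xi)=\prod_{j\in S}|\xi-x_j|^{-2/m}$ and $I_S=\int_{\mathbb R}g_S\,d\xi<\infty$. Each $j$ lies in $\binom{n-1}{m-1}=\frac mnN$ of the sets $S$, so $\prod_j|\xi-x_j|^{-2/n}=\prod_Sg_S^{1/N}$. Integrating the inequality of means $\prod_S(g_S/I_S)^{1/N}\le\frac1N\sum_Sg_S/I_S$ gives $J(x)\le\prod_SI_S^{1/N}$, with equality only if all $g_S/I_S$ agree almost everywhere. They do not: if $j\in S\setminus S'$, then $g_S\to\infty$ at $x_j$ while $g_{S'}$ stays bounded. So $\log J(x)<\frac1N\sum_S\log I_S$. The discriminant terms on the two sides are equal, because each pair $i<j$ lies in $\binom{n-2}{m-2}=\frac{m(m-1)}{n(n-1)}N$ of the sets $S$ and $\gamma_m\frac{m(m-1)}{n(n-1)}=\gamma_n$.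
\end{proof}

The case $m=3$ bounds $\Phi_n$ by a constant and cannot see a collision; $m=4$ is the first case that does.

\begin{lemma}\label{lem:proper}
Let $n\ge4$. For every $L\in\mathbb R$ the set $\{x\in\Sigma:\Psi(x)\ge L\}$ is compact.
\end{lemma}

\begin{proof}
Take a sequence in this set and pass to a subsequence that converges in the closed simplex $\overline\Sigma$. If the limit is in $\Sigma$, it lies in the set by continuity. We show that the limit cannot be a boundary point. Suppose it is. Then for some $i$ with $2\le i\le n-1$ the coordinates $x_i,x_{i+1}$ converge to the same $q\in[0,1]$. At least two of the fixed coordinates $x_1=-1$, $x_2=0$, $x_n=1$ differ from $q$; choose two. Their indices are not $i$ or $i+1$, so together with $i,i+1$ they form a set $S_0$ of four indices. Put $\rho_1=x_i$, $\rho_2=x_{i+1}$, and name the two fixed points $\rho_3,\rho_4$ so that $\rho_1,\dots,\rho_4$ are in cyclic order; this is possible because no coordinate lies between $x_i$ and $x_{i+1}$. By Section~\ref{sec:quartic}, $\Phi_4(x_{S_0})=\psi(\tau)$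 with
\[
\tau=\frac{(\rho_2-\rho_1)(\rho_3-\rho_4)}{(\rho_2-\rho_4)(\rho_3-\rho_1)}\in(0,1).
\]
The numerator tends to $0$ and the denominator to $(q-\rho_4)(\rho_3-q)\ne0$, so $\tau\to0$ and $\psi(\tau)\to-\infty$ by Proposition~\ref{prop:quartic}. That proposition also gives $\Phi_4\le\psi(\frac12)$ on $U_4$. With $N=\binom n4$ we have $\Psi(x)\le\frac1N\big(\psi(\tau)+(N-1)\psi(\tfrac12)\big)$, by Lemma~\ref{lem:holder} if $n>4$ and with equality if $n=4$. So $\Psi\to-\infty$ along the subsequence, contradicting $\Psi\ge L$.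
\end{proof}

\section{Uniqueness of the critical point}\label{sec:unique}

In one variable, a minimum lies between two maxima. In several variables we let points flow along the gradient and use connectedness.

\begin{lemma}\label{lem:flow}
Let $\Sigma\subset\mathbb R^d$ be open, connected and nonempty, and let $f\colon\Sigma\to\mathbb R$ be smooth with compact sublevel sets $\{f\le L\}$. Suppose that $\operatorname{Hess}f$ is positive definite at every critical point. Then $f$ has exactly one critical point, and it is the unique point where $f$ attains its minimum.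
\end{lemma}

\begin{proof}
Along a solution of $\dot x=-\nabla f(x)$ we have $\frac d{dt}f=-|\nabla f|^2\le0$. So the solution stays in the compact set $\{f\le f(x(0))\}$, and it therefore exists for all $t\ge0$. Let $\varphi_t\colon\Sigma\to\Sigma$ be the flow; each $\varphi_t$ is continuous.

Let $c$ be a critical point. Choose $\kappa>0$ and an open ball $B_c\subset\Sigma$ with center $c$ on which $\operatorname{Hess}f\ge\kappa I$. For $x\in B_c$,
\[
\langle\nabla f(x),x-c\rangle=\int_0^1(x-c)^T\operatorname{Hess}f\big(c+\sigma(x-c)\big)(x-c)\,d\sigma\ge\kappa|x-c|^2,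
\]
so $\frac d{dt}|x(t)-c|^2\le-2\kappa|x(t)-c|^2$ in $B_c$. A trajectory that enters $B_c$ stays there and converges to $c$. Hence the basin $\{x:\varphi_t(x)\to c\}$ equals $\bigcup_{t\ge0}\varphi_t^{-1}(B_c)$, which is open and contains $c$.

Every point lies in some basin. Indeed, $\int_0^\infty|\nabla f(x(t))|^2dt$ is finite since $f$ is bounded below on the trajectory. So there are times $t_\nu\to\infty$ with $\nabla f(x(t_\nu))\to0$, and by compactness we may assume $x(t_\nu)\to c$ in $\Sigma$. Then $c$ is critical and the trajectory enters $B_c$.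

Thus $\Sigma$ is the disjoint union of the basins, which are open and nonempty. By connectedness there is exactly one. The minimum of $f$ is attained, by compactness of a nonempty sublevel set, and only at critical points.
\end{proof}

\begin{remark}
Compactness of sublevel sets cannot be dropped. For $f=(x^2-1)^2+h^2$ on $\mathbb R^2$ with $h=x^2y-x-1$, the equation $\partial_yf=2hx^2=0$ forces $x=0$, where $\partial_xf=2$, or $h=0$, where $\partial_xf=4x(x^2-1)$. So the critical points are $(1,2)$ and $(-1,0)$. Both are nondegenerate minima, since $x^2-1$ and $h$ vanish there and have independent gradients.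
\end{remark}

It remains to identify the critical point. Let $\theta^*_j=j\pi/n$ and $\mathbf 1=(1,\dots,1)$.

\begin{lemma}\label{lem:sym}
Let $G$ be a smooth function of $\theta\in\mathbb R^n$ with coordinates distinct modulo $\pi$. Suppose that $G$ is symmetric, $\pi$-periodic in each variable, and invariant under $\theta\mapsto\theta+c\mathbf 1$ for all $c$. Then $dG=0$ at $\theta^*+c\mathbf 1$ for every $c$.
\end{lemma}

\begin{proof}
The map $R(\theta)=(\theta_n-\pi,\theta_1,\dots,\theta_{n-1})+\frac\pi n\mathbf 1$ fixes $\theta^*+c\mathbf 1$, and $G\circ R=G$. Differentiating in $\theta_j$ at the fixed point gives $\partial_jG=\partial_{j+1}G$ for $1\le j<n$. The sum of the partial derivatives is $0$ by rotation invariance, so all of them vanish.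
\end{proof}

By \eqref{eq:Qangles}, $\log Q(F^\theta)=\hat\Phi(\theta)$, where
\[
\hat\Phi(\theta)=\log\hat J_{-2/n}(\theta)+\gamma\sum_{i<j}\log|\sin(\theta_i-\theta_j)| .
\]
Both $\hat J_s$ and $\hat\Phi$ satisfy the hypotheses of Lemma~\ref{lem:sym}; smoothness is Lemma~\ref{lem:smooth}.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:supp}(i)]
The case $n=3$ was treated in Section~\ref{sec:setup}; let $n\ge4$. By Lemmas~\ref{lem:slice}(b) and~\ref{lem:proper}, $f=-\Psi$ satisfies the hypotheses of Lemma~\ref{lem:flow}. So $\Psi$ has exactly one critical point $x^*\in\Sigma$, and $x^*$ is its unique maximizer.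

Let $F\in V_n$, and let $x\in\Sigma$ be such that $F$ is equivalent to $F_x$ (Lemma~\ref{lem:slice}(a)). Then $Q(F)=e^{\Psi(x)}\le e^{\Psi(x^*)}$, with equality only if $x=x^*$. By Lemmas~\ref{lem:coeff} and~\ref{lem:slice}(b), $F$ is critical for $Q$ only if $x=x^*$. Hence the maximizers of $Q$, and likewise its critical points, are exactly the forms equivalent to $F_{x^*}$.

Finally, $F_n^*$ is critical. Choose $c$ so that no coordinate of $\theta^*+c\mathbf 1$ lies in $\pi\mathbb Z$. Near this point $F^\theta$ is a nonzero multiple of $F_y$ with $y_j=\cot\theta_j$, so $\hat\Phi(\theta)=\Phi(y)$, and $\theta\mapsto y$ is a local diffeomorphism. By Lemma~\ref{lem:sym}, $y_j=\cot(\theta_j^*+c)$ is critical for $\Phi$, so $F_y$ is critical for $Q$. Its zero lines are those of $F_n^*$ rotated by $c$, so $F_n^*$ is equivalent to $F_y$, and therefore to $F_{x^*}$.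
\end{proof}

In particular, the conjecture holds for all $n\ge5$.

\section{The extremal form}\label{sec:extremal}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(ii)]
Let $z_j=e^{2\pi ij/n}$, the roots of $z^n-1$, and recall $|e^{2i\alpha}-e^{2i\beta}|=2|\sin(\alpha-\beta)|$. Since $\prod_{l\ne j}|z_j-z_l|=|nz_j^{n-1}|=n$,
\[
|D_{F_n^*}|=\prod_{j<l}\sin^2\frac{(j-l)\pi}n=2^{-n(n-1)}\prod_j\prod_{l\ne j}|z_j-z_l|=2^{-n(n-1)}n^n,
\]
so $|D_{F_n^*}|^{1/n(n-1)}=\frac12n^{1/(n-1)}$. Also
\[
|F_n^*(\cos\phi,\sin\phi)|=2^{-n}\prod_j|e^{2i\phi}-z_j|=2^{-n}|e^{2in\phi}-1|=2^{1-n}|\sin n\phi| .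
\]
By periodicity $\int_0^\pi|\sin n\phi|^{-2/n}d\phi=2\int_0^{\pi/2}(\sin\phi)^{-2/n}d\phi$, and $u=\sin^2\phi$ turns this into $B(\frac12-\frac1n,\frac12)$. So $A_{F_n^*}=2^{2-2/n}B(\frac12-\frac1n,\frac12)$, and Theorem~\ref{thm:main} gives the formula. As $n\to\infty$ it tends to $2\cdot1\cdot B(\frac12,\frac12)=2\pi$. For the strict decrease, let $x\in U_{n+1}$ maximize $\Phi_{n+1}$. Lemma~\ref{lem:holder} gives $\log M_{n+1,0}<\frac1{n+1}\sum_{|S|=n}\Phi_n(x_S)\le\log M_{n,0}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(iii)]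
Now $\partial_j=\partial/\partial\theta_j$. We treat the two terms of $\hat\Phi$ separately.

\emph{The area.} For real $s>2$ the integrand $w$ of $\hat J_s$ is $C^2$ in $\theta$, and $\partial_jw=-s\cot(\phi-\theta_j)\,w$. The analogue of \eqref{eq:pf} is the subtraction formula $\cot\alpha\cot\beta=\cot(\beta-\alpha)(\cot\alpha-\cot\beta)-1$, with $\alpha=\phi-\theta_j$ and $\beta=\phi-\theta_l$. It gives, for $j\ne l$,
\[
\partial_j\partial_l\hat J_s=s^2\int_0^\pi\cot\alpha\cot\beta\;w\,d\phi=-s\cot(\theta_j-\theta_l)\,(\partial_j\hat J_s-\partial_l\hat J_s)-s^2\hat J_s ,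
\]
and the equality of the outer terms extends to $\operatorname{Re}s>-1$ by Lemma~\ref{lem:smooth}. At $\theta^*$ the first derivatives of $\hat J_s$ vanish by Lemma~\ref{lem:sym}. So the Hessian of $\log\hat J_{-2/n}$ at $\theta^*$ has off-diagonal entries $-4/n^2$. Its rows sum to zero by rotation invariance, so it equals $\frac4nI-\frac4{n^2}\mathbf 1\mathbf 1^T$. This matrix is $0$ on $\mathbf 1$ and $\frac4n$ on vectors with coordinate sum zero, which include $v^{(m)}=(e^{2\pi imj/n})_j$ for $1\le m\le n-1$.

\emph{The discriminant.} The Hessian $H$ of $\gamma\sum_{j<l}\log|\sin(\theta_j-\theta_l)|$ at $\theta^*$ has off-diagonal entries $\gamma\csc^2\frac{(j-l)\pi}n$ and zero row sums; by \eqref{eq:rowsum} it is negative semidefinite. These entries depend only on $k=l-j$ modulo $n$, and $v^{(m)}_l=e^{2\pi imk/n}v^{(m)}_j$, so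
\[
(Hv^{(m)})_j=\sum_{l\ne j}H_{jl}\big(v^{(m)}_l-v^{(m)}_j\big)=\gamma\sum_{k=1}^{n-1}\frac{e^{2\pi imk/n}-1}{\sin^2(\pi k/n)}\,v^{(m)}_j=-2\gamma\sum_{k=1}^{n-1}\frac{\sin^2(\pi mk/n)}{\sin^2(\pi k/n)}\,v^{(m)}_j ,
\]
where the imaginary parts cancel under $k\mapsto n-k$. For $m=0$ the eigenvalue is $0$. For $1\le m\le n-1$ the $k$th term of the last sum is $\big|\sum_{l=0}^{m-1}e^{2\pi ikl/n}\big|^2$. Summed over $0\le k\le n-1$ these squares give $\sum_{l,l'}\sum_ke^{2\pi ik(l-l')/n}=nm$, and the term $k=0$ is $m^2$. So the eigenvalue is $-2\gamma\,m(n-m)$.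

Adding the two contributions for $1\le m\le n-1$,
\[
\frac4n-\frac{4m(n-m)}{n(n-1)}=-\frac{4\big(m(n-m)-n+1\big)}{n(n-1)}=-\frac{4(m-1)(n-m-1)}{n(n-1)} .\qedhere
\]
\end{proof}

\begin{remark}
The eigenvalue vanishes for $m=0,1,n-1$ and is negative otherwise. The three null modes are the M\"obius directions: under $x=\cot\theta$ the vector field $p(x)\,\partial_x$ becomes $-\sin^2\theta\;p(\cot\theta)\,\partial_\theta$, and for $\deg p\le2$ these coefficients span $1,e^{2i\theta},e^{-2i\theta}$ over $\mathbb C$, whose values at $\theta_j=j\pi/n$ are $v^{(0)},v^{(1)},v^{(n-1)}$. On the modes $m=1$ and $m=n-1$ the area and the discriminant cancel exactly, and on the modes $2\le m\le n-2$ the discriminant prevails.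
\end{remark}

\begin{thebibliography}{1}
\bibitem{quartic}
\emph{The practical computation of areas associated with binary quartic forms},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak mcom/\allowbreak 1997-66-219/\allowbreak S0025-5718-97-00815-6/\allowbreak S0025-5718-97-00815-6.pdf}
\end{thebibliography}
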